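# Covering by closed sets and Mahlo cardinals: the strength of $\mathrm{CCP}_\kappa$ for definable sets

## 1. A long increasing sequence of functions

Work first in ${}^\omega\omega$, with basic open sets $N_t=\{x: t\subseteq x\}$ for finite sequences $t$. Write $x<^*y$ if $x(i)<y(i)$ for all but finitely many $i$. Build a $<^*$-increasing sequence by hand:
$$x_n(i)=n,\qquad x_\omega(i)=i,\qquad x_{\omega+n}(i)=i+n,\qquad x_{\omega\cdot 2}(i)=2i+1,\ \dots$$
The constant $n$ is below $i$ as soon as $i>n$, and $i+n<2i+1$ as soon as $i\ge n$. One never gets stuck at a countable stage: if $y_0,y_1,\dots$ enumerates the functions chosen so far, then $y(i)=1+\max_{j\le i}y_j(i)$ satisfies $y_j(i)<y(i)$ for all $i\ge j$. So there is a sequence $\langle x_\xi:\xi<\omega_1\rangle$ with $x_\xi<^*x_\eta$ for $\xi<\eta$. Let $X_0=\{x_\xi:\xi<\omega_1\}$.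

Try to cover $X_0$ by the closed sets
$$K_{\xi,j}=\{x:\ x(i)\le x_\xi(i)\text{ for all }i\ge j\}.$$
For instance $x_5\in K_{\omega,5}$, because $5\le i$ for $i\ge5$, while $x_\omega$ is in no $K_{5,j}$, because $x_\omega(i)=i>5$ for $i\ge 6$. In general
$$x_\eta\in\bigcup_{j}K_{\xi,j}\iff \eta\le\xi .\tag{1}$$
If $\eta\le\xi$, then $x_\eta(i)\le x_\xi(i)$ for all large $i$; if $\xi<\eta$, then $x_\eta(i)>x_\xi(i)$ for all large $i$, so $x_\eta$ is in no $K_{\xi,j}$. Consequently countably many of the sets $K_{\xi_k,j_k}$ never cover $X_0$: choose $\xi<\omega_1$ above all $\xi_k$, and $x_\xi$ is missed.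

So $X_0$ is large with respect to this family. Is there a *continuous* reason for its largeness? By this we mean a continuous $f:{}^\omega\omega\to X_0$ such that no image $f(N_t)$ can be covered by countably many $K_{\xi,j}$. A constant map $f\equiv x_\xi$ fails, since its image lies in $K_{\xi,0}$. If $f$ takes only countably many values $x_{\xi_k}$ on some $N_t$, it fails too: with $\xi=\sup_k\xi_k$, the image $f(N_t)$ lies in $\bigcup_jK_{\xi,j}$. We shall see in Section 3 that every $f$ fails. Thus $X_0$ is neither covered nor continuously large.

The sequence was built by arbitrary choices. What if we insist that the set be definable? The answer depends on large cardinals, and the aim of these notes is to find exactly which ones.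

## 2. The property $\mathrm{CCP}_\kappa$ and the Baire category theorem

**Standing assumption.** $\kappa$ is an infinite cardinal with $\kappa^{<\kappa}=\kappa$.

Since $\kappa^{\operatorname{cf}\kappa}>\kappa$ by König's theorem, $\kappa$ is regular. Also $|{}^{<\kappa}2|=|{}^{<\kappa}\kappa|=\kappa$. The generalized Baire space ${}^\kappa\kappa$ carries the bounded topology, with basic open sets $N_t=\{x\in{}^\kappa\kappa:t\subseteq x\}$ for $t\in{}^{<\kappa}\kappa$. By regularity, if $a\subseteq\kappa$ has size $<\kappa$, then $a$ is bounded, so $x\mapsto x{\restriction}a$ is locally constant. Hence a condition on $x$ that depends on fewer than $\kappa$ many of its values is clopen. "Large $i$" means all $i\ge j$ for some $j<\kappa$.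

**Definition (the ideal).** For a family $\mathcal F$ of closed subsets of ${}^\kappa\kappa$, $\mathcal I_{\mathcal F}$ is the closure of $\mathcal F$ under unions of at most $\kappa$ many sets (including the empty union, so $\emptyset\in\mathcal I_{\mathcal F}$ always) and under subsets. $\mathcal I_{\mathcal F}^+$ is the family of subsets of ${}^\kappa\kappa$ not in $\mathcal I_{\mathcal F}$.

So a set lies in $\mathcal I_{\mathcal F}$ iff at most $\kappa$ many members of $\mathcal F$ cover it. If $\mathcal F$ consists of all singletons, $\mathcal I_{\mathcal F}$ is the family of sets of size at most $\kappa$.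

**Definition (CCP).** For $X\subseteq{}^\kappa\kappa$, $\mathrm{CCP}_\kappa(X)$ says: for any family $\mathcal F$ of closed subsets of ${}^\kappa\kappa$, either $X\in\mathcal I_{\mathcal F}$, or there is a continuous $f:{}^\kappa\kappa\to X$ with $f(N_t)\in\mathcal I_{\mathcal F}^+$ for all $t\in{}^{<\kappa}\kappa$.

"Definable" means definable from a $\kappa$-sequence of ordinals. For $\kappa=\omega$, every projective set is definable in this sense, since a real is an $\omega$-sequence of ordinals.

**Definition ($\Phi_\kappa$).** $\Phi_\kappa$ is the statement "$\kappa^{<\kappa}=\kappa$ and $\mathrm{CCP}_\kappa(X)$ holds for all definable $X\subseteq{}^\kappa\kappa$".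

Two easy cases give a feeling for the dichotomy.

*Small families.* If $|\mathcal F|\le\kappa$, the dichotomy holds for every $X$. Either $X\subseteq\bigcup\mathcal F$, and then $X\in\mathcal I_{\mathcal F}$, or there is $x\in X\setminus\bigcup\mathcal F$. In the second case the constant map with value $x$ works, since $\{x\}$ is covered by no members of $\mathcal F$ at all. So only families of size at least $\kappa^+$ matter. The same argument lets us assume $X\subseteq\bigcup\mathcal F$ for any $\mathcal F$.

*Closed sets for $\kappa=\omega$.* Let $X\subseteq{}^\omega\omega$ be closed, or just $G_\delta$, with $X\notin\mathcal I_{\mathcal F}$. Remove from $X$ every basic open $V$ with $V\cap X\in\mathcal I_{\mathcal F}$. There are only countably many such $V$, so the removed part is in $\mathcal I_{\mathcal F}$, and what is left is a nonempty $G_\delta$ set $X'$. If $V$ is basic open and $V\cap X'\ne\emptyset$, then $V$ was not removed, so $V\cap X\notin\mathcal I_{\mathcal F}$, hence $V\cap X'\notin\mathcal I_{\mathcal F}$. Every nonempty Polish space is the image of ${}^\omega\omega$ under a continuous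 open surjection. Take such an $f:{}^\omega\omega\to X'$; each $f(N_t)$ is nonempty and open in $X'$, so it is in $\mathcal I^+_{\mathcal F}$. We return to this argument in Section 9.

Call a set **meager** if it is covered by $\kappa$ many closed sets with empty interior.

**Lemma 1 (Baire category).** (a) No $N_s$ is meager. (b) If $N_s$ is covered by $\kappa$ many closed sets, one of them contains some $N_t$ with $t\supseteq s$.

*Proof.* (a) Let $C_k$ $(k<\kappa)$ be closed with empty interior. Build an increasing continuous sequence $\langle t_k:k<\kappa\rangle$ in ${}^{<\kappa}\kappa$ with $t_0=s$, $t_k\subsetneq t_{k+1}$ and $N_{t_{k+1}}\cap C_k=\emptyset$. The successor step is possible because $N_{t_k}\not\subseteq C_k$ and $C_k$ is closed; at limits the union stays in ${}^{<\kappa}\kappa$ by regularity. Then $\bigcup_kt_k\in N_s\setminus\bigcup_kC_k$.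

(b) Let $N_s$ be covered by closed sets $C_k$. By (a) some $C_k\cap N_s$ has nonempty interior, so it contains some $N_t$; and $N_t\subseteq N_s$ means $t\supseteq s$. $\square$

We recall the textbook notions we need. For a set $a$ of ordinals, $L[a]$ is a model of ZFC with a canonical well-order $<_{L[a]}$ definable from $a$; if $a\subseteq\kappa$, then $L[a]\models 2^\nu=\nu^+$ for all cardinals $\nu\ge\kappa$. A cardinal $\lambda$ is *Mahlo* if it is inaccessible and the regular cardinals below $\lambda$ form a stationary subset of $\lambda$. For example, the least inaccessible is not Mahlo: the uncountable strong limit cardinals below it form a club, and a regular member of this club would be a smaller inaccessible. Finally, for $\kappa$ regular, $\mathrm{Col}(\kappa,{<}\lambda)$ is the Lévy collapse. It is ${<}\kappa$-closed, and if $\lambda>\kappa$ is inaccessible it has the $\lambda$-chain condition and makes $\lambda=\kappa^+$.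

The problem comes from "Covering with Closed Sets" (https://philippschlicht.github.io/meetings/20240208_Bristol/slides/sziraki.pdf): *what is the consistency strength of $\Phi_\kappa$ over ZFC, for a given infinite cardinal $\kappa$, with large cardinals measured above $\kappa$?* Two results are quoted there as known: the strength is at least that of an inaccessible above $\kappa$; and

$(\mathrm{Q})$ *if $\lambda>\kappa$ is Mahlo, then after the Lévy collapse of $\lambda$ to $\kappa^+$, $\mathrm{CCP}_\kappa(X)$ holds for all definable $X\subseteq{}^\kappa\kappa$.*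

We use $(\mathrm Q)$ as a black box for the upper bound.

## 3. Increasing sequences in $L[a]$, and the limit of what they show

For $x,y\in{}^\kappa\kappa$ write $x<^*y$ if $x(i)<y(i)$ for large $i$.

**Proposition 2.** Let $\langle x_\xi:\xi<\kappa^+\rangle$ be $<^*$-increasing in ${}^\kappa\kappa$ and $X_0=\{x_\xi:\xi<\kappa^+\}$. Then $\mathrm{CCP}_\kappa(X_0)$ fails.

*Proof.* Let $K_{\xi,j}$ be as in Section 1, now with $\xi<\kappa^+$ and $j<\kappa$. These sets are closed, (1) holds with the same proof, and so $X_0\notin\mathcal I_{\mathcal F}$ for $\mathcal F=\{K_{\xi,j}:\xi<\kappa^+,j<\kappa\}$.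

Suppose $f:{}^\kappa\kappa\to X_0$ is continuous with all $f(N_t)\in\mathcal I^+_{\mathcal F}$. Write $f(z)=x_{\xi_z}$. By (1), $M_\xi:=\{z:\xi_z\le\xi\}=\bigcup_jf^{-1}[K_{\xi,j}]$. Each $f^{-1}[K_{\xi,j}]$ is closed and contains no $N_t$, as otherwise $f(N_t)\subseteq K_{\xi,j}$. So $M_\xi$ is meager.

Let $R_j=\{(z,w):f(z)(i)<f(w)(i)\text{ for all }i\ge j\}$, a closed set. Then $\xi_z<\xi_w$ iff $(z,w)\in\bigcup_jR_j$. Fix $z$. Every $w\notin M_{\xi_z}$ has $\xi_w>\xi_z$. So ${}^\kappa\kappa$ is covered by the closed sets $f^{-1}[K_{\xi_z,j}]$, which have empty interior, and the closed sets $\{w:(z,w)\in R_j\}$. By Lemma 1(b) there are $j$ and $t$ with $z\in P_{j,t}:=\{z':\forall w\in N_t\ (z',w)\in R_j\}$. The sets $P_{j,t}$ are closed, there are $\kappa$ many of them, and they cover ${}^\kappa\kappa$. So some $N_s\subseteq P_{j,t}$. Pick any $w\in N_t$ and then $z\in N_s\setminus M_{\xi_w}$. Then $\xi_w<\xi_z$; but $z\in P_{j,t}$ and $w\in N_t$ give $\xi_z<\xi_w$, a contradiction. $\square$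

The argument compares the order of choosing two points: a typical second point lies above the first, whichever is chosen first. We shall reuse it in a harder setting.

To contradict $\Phi_\kappa$ we want a *definable* increasing sequence. The sensible place to look is $L[a]$ with $a\subseteq\kappa$. Suppose $(\kappa^+)^{L[a]}=\kappa^+$. Let $x_\xi$ be the $<_{L[a]}$-least $x\in{}^\kappa\kappa\cap L[a]$ with $x_\eta<^*x$ for all $\eta<\xi$. It exists: for $\xi>0$ there is a surjection $g:\kappa\to\xi$ in $L[a]$, and $x(i)=\sup\{x_{g(j)}(i)+1:j<i\}$ is below $\kappa$ by regularity and exceeds $x_{g(j)}(i)$ for all $i>j$. So $X_0$ is definable from $a$, and $\Phi_\kappa$ fails by Proposition 2.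

Thus $\Phi_\kappa$ implies $(\kappa^+)^{L[a]}<\kappa^+$ for all $a\subseteq\kappa$. From this $\lambda=\kappa^+$ is inaccessible in $L$. It is regular there; if it were not a limit cardinal of $L$, then $\lambda=(\mu^+)^L$ with $\kappa\le\mu<\lambda$. Taking $a\subseteq\kappa$ that codes a well-order of $\kappa$ of type $\mu$, every ordinal below $\lambda$ would have size at most $\kappa$ in $L[a]$, so $\lambda=(\kappa^+)^{L[a]}$, a contradiction. By GCH in $L$, a regular limit cardinal is inaccessible in $L$. This gives the quoted inaccessible bound.

Here the approach stops. Suppose $V=L[G]$, where $G$ is $\mathrm{Col}(\kappa,{<}\lambda)^L$-generic over $L$ and $\lambda$ is inaccessible in $L$, Mahlo or not. By the $\lambda$-chain condition every $a\subseteq\kappa$ lies in $L[G{\restriction}\alpha]$ for some $\alpha<\lambda$. There $\lambda$ is still inaccessible, because the forcing has size $<\lambda$. So *no* $L[a]$ contains $\kappa^+$ many subsets of $\kappa$ in a list, and the sequence $\langle x_\xi\rangle$ cannot be defined this way.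

If $\lambda$ is not Mahlo in $L$, one can still produce a set $S\subseteq\kappa^+$ whose initial segments collapse their own lengths: $L[S\cap\zeta]\models|\zeta|\le\kappa$ for limit $\zeta<\kappa^+$ (Section 7). But $S$ is an object of length $\kappa^+$ and may not be used as a parameter. The way past this point is not to choose $S$ at all: we put into $X$ one point $f_B$ for *every* sequence $B\in{}^{<\kappa^+}2$ that collapses its own length. This set is definable. The price is that $X$ is indexed by a tree, and a continuous map into $X$ may take values off the branch $S$. To control such values, the points $f_B$ must carry enough information to recover the lexicographic order of the indices, and the argument of Proposition 2 must become two-sided, because a point off the branch lies to the left or to the right of it.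

## 4. Statements

**Theorem A (ZFC).** Let $\kappa^{<\kappa}=\kappa$. There is a set $X\subseteq{}^\kappa\kappa$, definable from a $\kappa$-sequence of ordinals, such that $\mathrm{CCP}_\kappa(X)$ implies

$(\ast)$ for every $A\subseteq\kappa^+$, the set $\{\delta<\kappa^+:\delta\text{ is regular in }L[A\cap\delta]\}$ is stationary in $\kappa^+$.

In particular, $\Phi_\kappa$ implies that $\kappa^+$ is Mahlo in $L[a]$ for every $a\subseteq\kappa$, hence in $L$.

**Theorem B.** (a) If $\Phi_\kappa$ holds, then $L\models$ "$(\kappa^+)^V$ is a Mahlo cardinal above $\kappa$". (b) If $\kappa$ is regular and $\lambda>\kappa$ is Mahlo, then $\Phi_\kappa$ holds after forcing with $\mathrm{Col}(\kappa,{<}\lambda)$ over $L$. Hence $\Phi_\kappa$ is equiconsistent over ZFC with a Mahlo cardinal above $\kappa$. (c) If $\kappa$ is regular in $L$, $\lambda>\kappa$ is inaccessible in $L$, and $G$ is $\mathrm{Col}(\kappa,{<}\lambda)^L$-generic over $L$, then $L[G]\models\Phi_\kappa$ if and only if $\lambda$ is Mahlo in $L$.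

**Theorem C.** If $\kappa>\omega$, then $\mathrm{CCP}_\kappa(U)$ for all *closed* $U\subseteq{}^\kappa\kappa$ already implies $(\ast)$. If $\kappa=\omega$, then $\mathrm{CCP}_\omega(U)$ for all $\Pi^1_1$ sets $U$ already implies $(\ast)$. In both cases families $\mathcal F$ with $|\mathcal F|\le\kappa^+$ suffice. For $\kappa=\omega$ this is optimal, since $\mathrm{CCP}_\omega$ holds for all $\mathbf\Sigma^1_1$ sets in ZFC. The bound $\kappa^+$ on $|\mathcal F|$ is optimal for every $\kappa$.

So the answer to the question is: exactly a Mahlo cardinal above $\kappa$. The lower bound is proved here in full; the upper bound rests on $(\mathrm Q)$. Section 10 adds a corollary on the open dihypergraph dichotomy.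

## 5. Self-collapsing sequences and their approximations

**Coding.** We want points whose coordinates are elements of ${}^{<\kappa}2$. Fix a bijection $e:\kappa\to{}^{<\kappa}2$ and let $\mathcal Y={}^\kappa({}^{<\kappa}2)$ with the bounded topology. Then $x\mapsto e\circ x$ is a homeomorphism from ${}^\kappa\kappa$ to $\mathcal Y$, and we work in $\mathcal Y$. With Gödel pairing $\langle\cdot,\cdot\rangle$ on $\kappa$, code $e$ by $p\in{}^\kappa\kappa$: $p(\langle i,\delta\rangle)=e(i)(\delta)$ if $\delta<|e(i)|$, and $p(\langle i,\delta\rangle)=2$ otherwise. Here $|s|$ is the length of a sequence $s$.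

For $B\in{}^\zeta2$ write $L[B]=L[\{\eta<\zeta:B(\eta)=1\}]$, with canonical well-order $<_{L[B]}$.

**Definition (orders on sequences).** For distinct $s,t$ in ${}^{<\kappa}2$, or in ${}^{<\kappa^+}2$, put $s\vartriangleleft t$ iff $s\subsetneq t$, or $s(\delta)=0$ and $t(\delta)=1$ at the first difference $\delta\in\operatorname{dom}s\cap\operatorname{dom}t$. Write $s\perp t$ if neither of $s,t$ extends the other.

For example $0\vartriangleleft 00\vartriangleleft 01\vartriangleleft 1$. The relation $\vartriangleleft$ is a strict linear order: it is the lexicographic order obtained by continuing each sequence with the value $-1$ after its end.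

**Definition (self-collapsing sequences).** $\mathbb B$ is the set of $B\in{}^{<\kappa^+}2$ such that for every limit ordinal $0<\eta\le|B|$, $L[B{\restriction}\eta]$ contains a surjection $\kappa\to\eta$.

Every $B$ of length at most $\kappa$ is in $\mathbb B$, because for $0<\eta\le\kappa$ such a surjection is in $L$. Clearly $\mathbb B$ is closed under initial segments, and $B\in\mathbb B$ implies $B^\frown\epsilon\in\mathbb B$ for $\epsilon\in\{0,1\}$, as no new limit length appears.

We now define approximations $f_B:\kappa\to{}^{<\kappa}2$ so that $f_B(i)$ for large $i$ reflects the position of $B$ in the tree. The surjection that we need at a limit is found inside $L[B]$; this is why $B$ must collapse its own length.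

**Definition (the points $f_B$).** By recursion on $|B|$, for $B\in\mathbb B$:

* $f_\emptyset(i)=\emptyset$, and $f_{B^\frown\epsilon}(i)=f_B(i)^\frown\epsilon$ for $\epsilon\in\{0,1\}$.
* If $|B|=\zeta>0$ is a limit, let $g:\kappa\to\zeta$ be the $<_{L[B]}$-least surjection in $L[B]$. For $i<\kappa$ call $k\le i$ *good at $i$* if $f_{B\restriction g(j)}(i)\subseteq f_{B\restriction g(j')}(i)$ for all $j,j'<k$ with $g(j)\le g(j')$. Let $k(i)\le i$ be the supremum of all $k$ good at $i$, and put $f_B(i)=\bigcup_{j<k(i)}f_{B\restriction g(j)}(i)$.

This makes sense. Trivially $0$ is good. The supremum $k(i)$ is itself good, since any $j,j'<k(i)$ lie below some good $k$. Hence the union defining $f_B(i)$ is a union of a chain of at most $|i|<\kappa$ elements of ${}^{<\kappa}2$, and it lies in ${}^{<\kappa}2$ by regularity.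

*Example.* Let $\kappa=\omega$. If $B$ is finite, $f_B(i)=B$ for all $i$. If $|B|=\omega$, then $f_{B\restriction g(j)}(i)=B{\restriction}g(j)$, every $k\le i$ is good at $i$, and $f_B(i)=B{\restriction}m(i)$ with $m(i)=\max\{g(j):j<i\}$ (and $m(0)=0$). Since $g$ is onto $\omega$, $m(i)\to\infty$. For $|B|=\omega+1$ we get $f_B(i)=(B{\restriction}m(i))^\frown B(\omega)$. Now let $|B|=\omega\cdot2$ with surjection $g$, and suppose $g(0)=5$, $g(1)=\omega$, while $m(2)<5$ for $B{\restriction}\omega$. Then $f_{B\restriction5}(2)=B{\restriction}5$ is not contained in $f_{B\restriction\omega}(2)=B{\restriction}m(2)$, so $2$ is not good at $2$. The inclusions that one wants hold only for large $i$, and the notion of goodness waits until they do.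

**Lemma 3.** Let $B,B'\in\mathbb B$.

1. If $B\subsetneq B'$, then $f_B(i)\subsetneq f_{B'}(i)$ for large $i$.
2. If $B\perp B'$, then $f_B(i)\perp f_{B'}(i)$ for large $i$.
3. If $B\vartriangleleft B'$, then $f_B(i)\vartriangleleft f_{B'}(i)$ for large $i$.

*Proof.* (1) Induct on $|B'|$. If $B'=D^\frown\epsilon$, then $B\subseteq D$, and $f_B(i)\subseteq f_D(i)\subsetneq f_{B'}(i)$ for large $i$, by the induction hypothesis if $B\ne D$.

Let $|B'|=\zeta$ be a limit, with $g$ and $k(\cdot)$ from the definition of $f_{B'}$. By the induction hypothesis, whenever $g(j)\le g(j')$ there is $i_{jj'}<\kappa$ with $f_{B'\restriction g(j)}(i)\subseteq f_{B'\restriction g(j')}(i)$ for all $i\ge i_{jj'}$. Given $k<\kappa$, the supremum of the $i_{jj'}$ with $j,j'<k$ is below $\kappa$ by regularity. So $k$ is good at all large $i$, and $k(i)\ge k$ for large $i$. For $\eta<\zeta$ write $\eta=g(j)$ and take $k=j+1$: then $f_{B'\restriction\eta}(i)$ is one of the sets in the union that defines $f_{B'}(i)$, so $f_{B'\restriction\eta}(i)\subseteq f_{B'}(i)$ for large $i$. Applying this to $\eta+1<\zeta$,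
$$f_{B'\restriction\eta}(i)\subsetneq f_{B'\restriction(\eta+1)}(i)\subseteq f_{B'}(i)\quad\text{for large }i.$$
With $\eta=|B|$ this is the claim.

(2), (3) Let $B\perp B'$, let $\eta$ be the first difference, and $D=B{\restriction}\eta=B'{\restriction}\eta$. Then $D^\frown B(\eta)\subseteq B$ and $D^\frown B'(\eta)\subseteq B'$, so by (1), for large $i$,
$$f_D(i)^\frown B(\eta)\subseteq f_B(i),\qquad f_D(i)^\frown B'(\eta)\subseteq f_{B'}(i).$$
So $f_B(i)$ and $f_{B'}(i)$ first differ at $|f_D(i)|$, with values $B(\eta)\ne B'(\eta)$. This gives (2), and (3) when $B\perp B'$. If $B\subsetneq B'$, then (3) follows from (1). $\square$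

Let $X=\{f_B:B\in\mathbb B\}\subseteq\mathcal Y$. The set $X$, and its copy in ${}^\kappa\kappa$, is definable from $p$, because $\kappa=\operatorname{dom}p$ and $e$ is read off from $p$; and $p$ is a $\kappa$-sequence of ordinals. By Lemma 3, $B\mapsto f_B$ is injective.

## 6. A branch through $\mathbb B$ refutes $\mathrm{CCP}_\kappa(X)$

**Proposition 4.** Suppose there is $S\in{}^{\kappa^+}2$ with $S{\restriction}\zeta\in\mathbb B$ for all $\zeta<\kappa^+$. Then $\mathrm{CCP}_\kappa(X)$ fails, witnessed by a family of at most $\kappa^+$ closed sets.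

*Proof.* **Step 1: the family.** The purpose is to find closed sets that catch exactly the points whose index leaves $S$ early. For $\xi<\kappa^+$ and $j<\kappa$ let
$$F_{\xi,j}=\{x\in\mathcal Y:\ x(i)\not\supseteq f_{S\restriction\xi}(i)\text{ for all }i\ge j\},\qquad \mathcal F=\{F_{\xi,j}:\xi<\kappa^+,\ j<\kappa\}.$$
Each $F_{\xi,j}$ is an intersection of clopen sets, each depending on one coordinate, so it is closed. For $B\in\mathbb B$,
$$f_B\in\bigcup_{j<\kappa}F_{\xi,j}\iff S{\restriction}\xi\not\subseteq B.\tag{2}$$
If $S{\restriction}\xi\subseteq B$, then $f_{S\restriction\xi}(i)\subseteq f_B(i)$ for large $i$ by Lemma 3, so $f_B$ is in no $F_{\xi,j}$. Otherwise $B\subsetneq S{\restriction}\xi$ or $B\perp S{\restriction}\xi$; in both cases $f_B(i)\not\supseteq f_{S\restriction\xi}(i)$ for large $i$ by Lemma 3.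

**Step 2: $X\notin\mathcal I_{\mathcal F}$.** Given $F_{\xi_k,j_k}$ for $k<\kappa$, let $\xi=\sup_k\xi_k<\kappa^+$. Since $S{\restriction}\xi_k\subseteq S{\restriction}\xi$, (2) shows that $f_{S\restriction\xi}\in X$ lies in none of them.

From now on suppose, toward a contradiction, that $f:{}^\kappa\kappa\to X$ is continuous and $f(N_t)\in\mathcal I_{\mathcal F}^+$ for all $t$. Let $B_z\in\mathbb B$ be the unique index with $f(z)=f_{B_z}$.

**Step 3: most points follow $S$ for as long as we like.** For $\xi<\kappa^+$, (2) gives
$$M_\xi:=\{z:S{\restriction}\xi\not\subseteq B_z\}=\bigcup_{j<\kappa}f^{-1}[F_{\xi,j}].$$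
Each $f^{-1}[F_{\xi,j}]$ is closed, and it has empty interior, since $N_t\subseteq f^{-1}[F_{\xi,j}]$ would give $f(N_t)\subseteq F_{\xi,j}\in\mathcal F$. So $M_\xi$ is meager.

**Step 4: left and right of the branch.** The purpose is to compare $z$ with a typical $w$. Let $\xi_z=|B_z|+1<\kappa^+$. The sequences $B_z$ and $S{\restriction}\xi_z$ have different lengths, so they are distinct, and ${}^\kappa\kappa$ is the disjoint union of
$$P=\{z:B_z\vartriangleleft S{\restriction}\xi_z\},\qquad Q=\{z:S{\restriction}\xi_z\vartriangleleft B_z\}.$$
We claim
$$z\in P,\ w\notin M_{\xi_z}\Rightarrow B_z\vartriangleleft B_w;\qquad z\in Q,\ w\notin M_{\xi_z}\Rightarrow B_w\vartriangleleft B_z.\tag{3}$$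
In both cases $S{\restriction}\xi_z\subseteq B_w$. Let $z\in P$. Either $B_z\subsetneq S{\restriction}\xi_z\subseteq B_w$, so $B_z\vartriangleleft B_w$; or $B_z$ and $S{\restriction}\xi_z$ have a first difference, which is then also the first difference of $B_z$ and $B_w$, with the same values. Let $z\in Q$. Since $S{\restriction}\xi_z$ is longer than $B_z$, it is not contained in $B_z$, so there is a first difference of $S{\restriction}\xi_z$ and $B_z$; it is also the first difference of $B_w$ and $B_z$, with the same values.

Note that the membership of $z$ in $P$ or $Q$ depends on $S$ and on the whole of $B_z$, and we know nothing about the complexity of $P$ and $Q$. We cannot simply pass to one of them. Steps 5 to 7 find an open set on which only one of the two occurs.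

**Step 5: the order is a union of $\kappa$ many closed relations.** Let
$$R_j=\{(z,w):\ f(z)(i)\vartriangleleft f(w)(i)\text{ for all }i\ge j\}.$$
For each $i$ the map $z\mapsto f(z)(i)$ is locally constant, so $R_j$ is an intersection of clopen sets, hence closed in ${}^\kappa\kappa\times{}^\kappa\kappa$. Moreover
$$B_z\vartriangleleft B_w\iff (z,w)\in\bigcup_{j<\kappa}R_j.\tag{4}$$
Left to right is Lemma 3(3). Conversely let $(z,w)\in R_j$. Then $f(z)\ne f(w)$, so $B_z\neq B_w$. If $B_w\vartriangleleft B_z$, then $f(w)(i)\vartriangleleft f(z)(i)$ for large $i$, which contradicts $f(z)(i)\vartriangleleft f(w)(i)$. So $B_z\vartriangleleft B_w$.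

For $j<\kappa$ and $t\in{}^{<\kappa}\kappa$ let
$$P_{j,t}=\{z:\forall w\in N_t\ (z,w)\in R_j\},\qquad Q_{j,t}=\{z:\forall w\in N_t\ (w,z)\in R_j\}.$$
Both are intersections of sections of $R_j$, hence closed.

**Step 6: every point lies in such a set, with $t$ as long as we like.** We claim
$$\text{for all }s\in{}^{<\kappa}\kappa\text{ and }z\in P\text{ there are }j<\kappa,\ t\supseteq s\text{ with }z\in P_{j,t};\text{ likewise for }z\in Q\text{ and }Q_{j,t}.\tag{5}$$
Let $z\in P$. By (3) and (4), $N_s\setminus M_{\xi_z}$ is covered by the closed sets $\{w:(z,w)\in R_j\}$, $j<\kappa$; and $M_{\xi_z}$ is covered by $\kappa$ many closed sets with empty interior. By Lemma 1(b) one of all these closed sets contains some $N_t$ with $t\supseteq s$, and it must be some $\{w:(z,w)\in R_j\}$. So $z\in P_{j,t}$. For $z\in Q$ use the sets $\{w:(w,z)\in R_j\}$ in the same way.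

**Step 7: one side fills an open set.** By (5), ${}^\kappa\kappa=\bigcup_{j,t}(P_{j,t}\cup Q_{j,t})$, a union of $\kappa\cdot\kappa^{<\kappa}=\kappa$ many closed sets. By Lemma 1(b) some $N_s$ is contained in some $P_{j,t}$ or in some $Q_{j,t}$.

If $N_s\subseteq P_{j,t}$, then $N_s\subseteq P$. Otherwise take $z\in N_s\cap Q$ and $w\in N_t\setminus M_{\xi_z}$, which exists by Lemma 1(a). Then $B_w\vartriangleleft B_z$ by (3), while $z\in P_{j,t}$ gives $B_z\vartriangleleft B_w$ by (4), a contradiction.

If $N_s\subseteq Q_{j,t}$, then $N_s\subseteq Q$. Otherwise take $z\in N_s\cap P$ and $w\in N_t\setminus M_{\xi_z}$. Then $B_z\vartriangleleft B_w$ by (3), while $z\in Q_{j,t}$ gives $B_w\vartriangleleft B_z$, a contradiction.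

**Step 8: choose two points in the other order.** Now that one side is fixed on $N_s$, the argument of Proposition 2 applies inside $N_s$; it is essential that (5) lets us take $t'\supseteq s$, so that both points come from $N_s$.

*Case $N_s\subseteq P$.* By (5), $N_s\subseteq\bigcup\{P_{j',t'}:j'<\kappa,\ t'\supseteq s\}$, so by Lemma 1(b) there are $s'\supseteq s$, $t'\supseteq s$ and $j'$ with $N_{s'}\subseteq P_{j',t'}$. Pick $w\in N_{t'}\subseteq N_s\subseteq P$, and then $z\in N_{s'}\setminus M_{\xi_w}$. By (3) applied to $w\in P$, $B_w\vartriangleleft B_z$. But $z\in P_{j',t'}$ and $w\in N_{t'}$ give $B_z\vartriangleleft B_w$, a contradiction.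

*Case $N_s\subseteq Q$.* By (5) and Lemma 1(b) there are $s',t'\supseteq s$ and $j'$ with $N_{s'}\subseteq Q_{j',t'}$. Pick $w\in N_{t'}\subseteq N_s\subseteq Q$, and then $z\in N_{s'}\setminus M_{\xi_w}$. By (3) applied to $w\in Q$, $B_z\vartriangleleft B_w$. But $z\in Q_{j',t'}$ and $w\in N_{t'}$ give $B_w\vartriangleleft B_z$, a contradiction. $\square$

## 7. A club of singular ordinals yields a branch

**Proposition 5.** Suppose $A\subseteq\kappa^+$ and $C\subseteq\kappa^+$ is club such that no $\delta\in C$ is regular in $L[A\cap\delta]$. Then there is $S\in{}^{\kappa^+}2$ with $S{\restriction}\zeta\in\mathbb B$ for all $\zeta<\kappa^+$.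

*Proof.* **Step 1: spread out $C$.** We want room after each point of $C$ to write down a code of length $\kappa$. The set of all $\kappa\cdot\gamma>\kappa$ with $\gamma<\kappa^+$ a limit is club in $\kappa^+$, so, shrinking $C$, assume that all its elements have this form. Let $\langle c_i:i<\kappa^+\rangle$ enumerate $C$ increasingly; the enumeration is continuous. If $c_i=\kappa\cdot\gamma$, then $c_{i+1}\ge\kappa\cdot(\gamma+\omega)$, so $c_i+\kappa=\kappa\cdot(\gamma+1)<c_{i+1}$.

**Step 2: write collapses of the next point.** Choose $E_{-1}\subseteq\kappa$ coding, via Gödel pairing, a well-order of $\kappa$ of type $c_0$, and $E_i\subseteq\kappa$ coding a well-order of $\kappa$ of type $c_{i+1}$. Let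
$$A'=E_{-1}\cup\{c_i+\nu:\ i<\kappa^+,\ \nu\in E_i\}.$$
By Step 1, $A'\cap\kappa=E_{-1}$ and $E_i=\{\nu<\kappa:c_i+\nu\in A'\}$.

**Step 3: merge $A$ and $A'$.** For $\mu$ a limit or $0$ and $n<\omega$, let $S(\mu+2n)=1$ iff $\mu+n\in A$, and $S(\mu+2n+1)=1$ iff $\mu+n\in A'$. Then $A\cap\zeta,\ A'\cap\zeta\in L[S{\restriction}\zeta]$ for every limit $\zeta$. It suffices to show, for every limit $0<\zeta<\kappa^+$,
$$L[S{\restriction}\zeta]\models|\zeta|\le\kappa,\tag{6}$$
since this gives a surjection $\kappa\to\zeta$ in $L[S{\restriction}\zeta]$.

**Step 4: verify (6).** The code $E_i$ is available at all $\zeta\ge c_i+\kappa$. The critical case is a limit point of $C$, where no new code has been written yet; there the hypothesis on $C$ is used.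

* $\zeta\le\kappa$: trivial.
* $\kappa\le\zeta\le c_0$: $E_{-1}\in L[S{\restriction}\zeta]$, so $|c_0|\le\kappa$ there.
* $c_i+\kappa\le\zeta\le c_{i+1}$: $E_i\in L[S{\restriction}\zeta]$, so $|c_{i+1}|\le\kappa$ there.
* $\zeta=c_i$ with $i$ a limit: let $M=L[S{\restriction}c_i]$. We have $c_i=\sup_{j<i}c_j$ and $E_j\in M$ for all $j<i$, so every ordinal below $c_i$ has size at most $\kappa$ in $M$. Also $\kappa$ is a cardinal in $M$. If $|c_i|^M>\kappa$, then $c_i=(\kappa^+)^M$, so $c_i$ is regular in $M$. Since $M\supseteq L[A\cap c_i]$, it is regular in $L[A\cap c_i]$, contradicting $c_i\in C$.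
* $c_i<\zeta<c_i+\kappa$: by the previous cases, $|c_i|\le\kappa$ in $L[S{\restriction}c_i]\subseteq L[S{\restriction}\zeta]$, hence $|\zeta|\le\kappa$ there.

To see that all limit $\zeta<\kappa^+$ are covered, let $\zeta>c_0$ and let $i$ be least with $\zeta\le c_i$. If $i$ is a limit, then $\zeta=c_i$ by continuity; if $i=j+1$, then $c_j<\zeta\le c_{j+1}$. $\square$

## 8. From stationarily many regular $\delta$ to Mahlo cardinals

**Proof of Theorem A.** If $(\ast)$ fails for $A$, there is a club $C\subseteq\kappa^+$ that contains no $\delta$ regular in $L[A\cap\delta]$. Proposition 5 gives a branch $S$, and $\mathrm{CCP}_\kappa(X)$ fails by Proposition 4. Note that $X$ does not depend on $A$.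

Now assume $\Phi_\kappa$, so that $(\ast)$ holds. Let $a\subseteq\kappa$ and $\lambda=\kappa^+$. We use $(\ast)$ with $A=a$. For $\delta\ge\kappa$ we have $a\cap\delta=a$, so the set of $\delta\in(\kappa,\lambda)$ that are regular in $L[a]$ is stationary in $V$. It meets every club subset of $\lambda$ that lies in $L[a]$, so it is stationary in $L[a]$. It is unbounded in $\lambda$, so $\lambda$ is a limit cardinal in $L[a]$; and $\lambda$ is regular in $L[a]$, being regular in $V$. As $L[a]\models2^\nu=\nu^+$ for all cardinals $\nu\ge\kappa$, $\lambda$ is a strong limit there, hence inaccessible. With stationarily many regular cardinals below it, $\lambda$ is Mahlo in $L[a]$. For $a=\emptyset$ this is $L$. $\square$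

**Proof of Theorem B.** (a) This is Theorem A with $a=\emptyset$.

(b) Let $\kappa$ be regular and $\lambda>\kappa$ Mahlo in $V$. Regular cardinals of $V$ are regular in $L$, clubs in $L$ are clubs in $V$, and GCH holds in $L$. So in $L$, $\kappa$ is regular, $\kappa^{<\kappa}=\kappa$, $\lambda$ is inaccessible, and the regular cardinals below $\lambda$ are stationary; thus $\lambda$ is Mahlo in $L$. Apply $(\mathrm Q)$ in $L$: after $\mathrm{Col}(\kappa,{<}\lambda)$, $\mathrm{CCP}_\kappa(X)$ holds for all definable $X\subseteq{}^\kappa\kappa$. The forcing is ${<}\kappa$-closed, so it adds no sequences of length $<\kappa$ of ground model elements, and $\kappa^{<\kappa}=\kappa$ is preserved. Thus $\Phi_\kappa$ holds. With (a), this gives the equiconsistency.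

(c) By ${<}\kappa$-closure and the $\lambda$-chain condition, $L[G]\models\kappa^{<\kappa}=\kappa$ and $\kappa^+=\lambda$. If $\lambda$ is Mahlo in $L$, apply $(\mathrm Q)$ in $L$. If $\lambda$ is not Mahlo in $L$, then $\Phi_\kappa$ fails in $L[G]$ by (a) applied in $L[G]$, as the constructible universe of $L[G]$ is $L$. $\square$

In particular, collapsing over $L$ an inaccessible that is not Mahlo in $L$ never suffices.

## 9. Replacing $X$ by a closed or coanalytic set

The set $X$ is defined by an existential statement about transfinite recursions. We show that it is the projection of a set $U$ that is closed if $\kappa>\omega$ and $\Pi^1_1$ if $\kappa=\omega$, and then that the failure of CCP passes from $X$ to $U$. Transfer $X$ to ${}^\kappa\kappa$ via $e$, so that $x\in X$ means $e\circ x=f_B$ for some $B\in\mathbb B$. For $\kappa=\omega$ take $e$, and hence $p$, recursive.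

**Proof of Theorem C.** **Step 1: $X$ is $\Sigma_1$-definable over $H_{\kappa^+}$ from $p$.** Note that $\kappa=\operatorname{dom}p$ and $e$ is $\Delta_1$-definable from $p$. We have $x\in X$ iff there are a sequence $B$ with values in $2$, a sequence $\langle f_\eta:\eta\le|B|\rangle$, and $g_\eta,\gamma_\eta$ for limit $0<\eta\le|B|$, such that

* $g_\eta\in L_{\gamma_\eta}[B{\restriction}\eta]$ is a surjection $\kappa\to\eta$, and no $h\in L_{\gamma_\eta}[B{\restriction}\eta]$ that precedes $g_\eta$ in the canonical order is such a surjection;
* the $f_\eta$ satisfy the recursion of Section 5 along $B$ with these $g_\eta$, and $e\circ x=f_{|B|}$.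

The function $(\gamma,b)\mapsto(L_\gamma[b],<_{L_\gamma[b]})$ is $\Delta_1$, and $<_{L[b]}$ end-extends $<_{L_\gamma[b]}$, so $g_\eta$ is indeed the $<_{L[B\restriction\eta]}$-least surjection. If $|B|\ge\kappa^+$ there are no such witnesses, since $g_{\kappa^+}$ would be a surjection $\kappa\to\kappa^+$. So this is a $\Sigma_1$ definition of $X$ over $V$. By Lévy's theorem $H_{\kappa^+}\prec_{\Sigma_1}V$, it is also one over $H_{\kappa^+}$. Write it as $\exists v\,\varphi(v,x,p)$ with $\varphi$ a $\Delta_0$ formula.

**Step 2: witnesses of size $\kappa$.** We have $x\in X$ iff there are a transitive $M$ of size $\kappa$ with $\kappa+1\subseteq M$ and $x,p\in M$, and some $v\in M$ with $M\models\varphi(v,x,p)$. Given a witness $v\in H_{\kappa^+}$, let $M$ be the transitive closure of $\{v,x,p,\kappa\}$; the converse holds because $\Delta_0$ formulas are absolute for transitive sets.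

**Step 3: code such an $M$ by a point of ${}^\kappa\kappa$.** Let $U$ be the set of $(x,y)\in{}^\kappa\kappa\times{}^\kappa\kappa$ such that $y$ codes, via Gödel pairing, a relation $E$ on $\kappa$, elements $c_v,c_x,c_p\in\kappa$, and finitely many finitary functions on $\kappa$, including unary functions $\nu$ and $u_x,u_x',u_x'',u_p,u_p',u_p''$, such that:

* (i) $E$ has no infinite descending $\omega$-sequence;
* (ii) $E$ is extensional;
* (iii) the $E$-elements of $\nu(\alpha)$ are exactly the $\nu(\alpha')$, $\alpha'<\alpha$;
* (iv) the $E$-elements of $c_x$ are exactly the $u_x(\alpha)$, $\alpha<\kappa$; those of $u_x(\alpha)$ are exactly $u_x'(\alpha),u_x''(\alpha)$; the only one of $u_x'(\alpha)$ is $\nu(\alpha)$; those of $u_x''(\alpha)$ are exactly $\nu(\alpha),\nu(x(\alpha))$; and similarly for $c_p$ and $p$;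
* (v) $(\kappa,E)\models\varphi(c_v,c_x,c_p)$, and some element has exactly the $\nu(\alpha)$, $\alpha<\kappa$, as $E$-elements.

In (ii)–(v), unbounded existential quantifiers over $\kappa$, including those in a prenex form of $\varphi$, are replaced by Skolem functions that are among the functions coded by $y$, and an element claimed to exist is named by a coded constant. For example, (ii) becomes: for all $\alpha\ne\beta$, exactly one of $h(\alpha,\beta)\mathrel E\alpha$ and $h(\alpha,\beta)\mathrel E\beta$ holds. The first clause of (iv) becomes: $u_x(\alpha)\mathrel Ec_x$ for all $\alpha$, and if $\beta\mathrel Ec_x$ then $\beta=u_x(h'(\beta))$.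

**Step 4: the complexity of $U$.** After this replacement, each of (ii)–(v) says that a certain condition holds for all finite tuples from $\kappa$. An instance depends, locally, on fewer than $\kappa$ many values of $(x,y)$. In (iii), for fixed $\alpha,\beta$, the condition "$\beta\mathrel E\nu(\alpha)$ iff $\beta=\nu(\alpha')$ for some $\alpha'<\alpha$" depends on $\nu{\restriction}(\alpha+1)$ and on the truth value of $\beta\mathrel E\nu(\alpha)$; all other instances depend locally on finitely many values. So each instance is clopen by regularity of $\kappa$.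

If $\kappa>\omega$, an instance of (i) is given by one $\omega$-sequence $\langle\beta_n\rangle$ from $\kappa$ and says that $\beta_{n+1}\mathrel E\beta_n$ fails for some $n$. It depends on countably many values of $y$, so it is clopen because $\kappa$ is regular and uncountable. Hence $U$ is an intersection of clopen sets, so it is closed. This is the point where uncountability makes well-foundedness a closed condition.

If $\kappa=\omega$, the instances of (ii)–(v) are recursive conditions on $(x,y)$, because $p$ is recursive, and (i) is a $\Pi^1_1$ condition. So $U$ is $\Pi^1_1$. (Alternatively: a set of reals that is $\Sigma_1$ over $H_{\omega_1}$ is $\Sigma^1_2$ by Jech, *Set Theory*, Lemma 25.25, and every $\Sigma^1_2$ set is a projection of a $\Pi^1_1$ set.)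

**Step 5: $U$ projects onto $X$.** Let $(x,y)\in U$. By (i) and (ii), $(\kappa,E)$ has a Mostowski collapse onto a transitive set $M$. By (iii) and induction, $\nu(\alpha)$ is sent to $\alpha$. By (iv), $u_x'(\alpha)$ is sent to $\{\alpha\}$, $u_x''(\alpha)$ to $\{\alpha,x(\alpha)\}$, $u_x(\alpha)$ to $(\alpha,x(\alpha))$, and $c_x$ to $x$; likewise $c_p$ to $p$. By (v), $\kappa\in M$ and $M\models\varphi(v,x,p)$ for the image $v$ of $c_v$. So $x\in X$ by Step 2. Conversely, if $x\in X$, take $M,v$ from Step 2 and transport the structure to $\kappa$ by a bijection $\kappa\to M$. The pairs $(\alpha,x(\alpha))$ and the sets $\{\alpha\}$, $\{\alpha,x(\alpha)\}$ are in $M$ because $M$ is transitive, and likewise for $p$. So, with Skolem functions chosen, there is $y$ with $(x,y)\in U$.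

**Step 6: transfer.** Suppose $(\ast)$ fails. By Propositions 5 and 4 there is a family $\mathcal F$ with $|\mathcal F|\le\kappa^+$ (moved to ${}^\kappa\kappa$) that refutes $\mathrm{CCP}_\kappa(X)$. Let $\mathcal F^*=\{F\times{}^\kappa\kappa:F\in\mathcal F\}$, a family of closed sets in ${}^\kappa\kappa\times{}^\kappa\kappa\cong{}^\kappa\kappa$, and let $\pi$ be the projection to the first coordinate. Then $Z\in\mathcal I_{\mathcal F^*}$ iff $\pi[Z]\in\mathcal I_{\mathcal F}$. As $\pi[U]=X$, $U\notin\mathcal I_{\mathcal F^*}$. A continuous $f:{}^\kappa\kappa\to U$ with all $f(N_t)\in\mathcal I_{\mathcal F^*}^+$ would give the continuous map $\pi\circ f:{}^\kappa\kappa\to X$ with all $(\pi\circ f)(N_t)\in\mathcal I_{\mathcal F}^+$, which does not exist. So $\mathrm{CCP}_\kappa(U)$ fails, witnessed by $\mathcal F^*$ with $|\mathcal F^*|\le\kappa^+$.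

**Step 7: optimality for $\kappa=\omega$.** By Solecki (*Covering analytic sets by families of closed sets*, J. Symb. Logic 59 (1994)), if $\mathcal F$ is a family of closed sets, $Z$ is $\mathbf\Sigma^1_1$ and $Z\notin\mathcal I_{\mathcal F}$, then $Z$ contains a $G_\delta$ set $H\notin\mathcal I_{\mathcal F}$. The argument for $G_\delta$ sets in Section 2, applied to $H$, gives a continuous $f:{}^\omega\omega\to H\subseteq Z$ with all $f(N_t)\in\mathcal I_{\mathcal F}^+$. So $\mathrm{CCP}_\omega(Z)$ holds.

**Step 8: optimality of $\kappa^+$.** By the remark on small families in Section 2, a family of size at most $\kappa$ never refutes $\mathrm{CCP}_\kappa(X)$, for any $X$. $\square$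

## 10. The open dihypergraph dichotomy

**Definition (ODD).** A *box-open $\kappa$-dihypergraph* on $X$ is a set $H\subseteq X^\kappa$ of nonconstant sequences, open in the box topology. $\mathrm{ODD}(X)$ states that for every such $H$, either $X$ is a union of $\kappa$ many sets $Y$ with $H\cap Y^\kappa=\emptyset$, or there is a continuous $f:{}^\kappa\kappa\to X$ such that $\langle f(x_i)\rangle_{i<\kappa}\in H$ whenever, for some $t$, $x_i\in N_{t^\frown i}$ for all $i<\kappa$.

*Example.* The set $H$ of all nonconstant sequences is box-open: if $x_i\ne x_j$, shrink neighborhoods of $x_i$ and $x_j$ until they are disjoint. Here $H\cap Y^\kappa=\emptyset$ iff $|Y|\le1$, so the first alternative says $|X|\le\kappa$.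

**Corollary 6.** $\mathrm{ODD}(X)\Rightarrow\mathrm{CCP}_\kappa(X)$. Hence $\mathrm{ODD}(X)$ for all definable $X$ (or for all closed $X$ if $\kappa>\omega$, or all $\Pi^1_1$ sets $X$ if $\kappa=\omega$) implies that $\kappa^+$ is Mahlo in $L$.

*Proof.* **Step 1: the hypergraph.** Let $\mathcal F$ be given. If there is $x\in X\setminus\bigcup\mathcal F$, the constant map with value $x$ is as in the second alternative of $\mathrm{CCP}_\kappa(X)$. So assume $X\subseteq\bigcup\mathcal F$. We want $H$ to express that a sequence leaves every single $F\in\mathcal F$, in an open way. Let $H$ be the set of $\bar x\in X^\kappa$ for which there are $t_i\in{}^{<\kappa}\kappa$ with $t_i\subsetneq x_i$ $(i<\kappa)$ such that for every $F\in\mathcal F$ there is $i$ with $N_{t_i}\cap F=\emptyset$. It is box-open, as the same $t_i$ witness $\bar y\in H$ for every $\bar y\in X^\kappa$ with $y_i\in N_{t_i}$ for all $i$. It contains no constant sequence: if $x\in X$, there is $F\in\mathcal F$ with $x\in F$, and then $x\in N_{t_i}\cap F$ for all $i$ whenever all $t_i\subsetneq x$.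

**Step 2: the first alternative gives a cover.** Suppose $Y\subseteq X$ is nonempty and contained in no $F\in\mathcal F$. List, with repetitions, all $t$ with $N_t\cap Y\ne\emptyset$ as $\langle t_i:i<\kappa\rangle$, and pick $x_i\in N_{t_i}\cap Y$. Given $F\in\mathcal F$, choose $y\in Y\setminus F$. As $F$ is closed, there is $t\subsetneq y$ with $N_t\cap F=\emptyset$, and $t=t_i$ for some $i$. So $\bar x\in H\cap Y^\kappa$. Hence $H\cap Y^\kappa=\emptyset$ implies $Y=\emptyset$ or $Y\subseteq F$ for some $F\in\mathcal F$, and the first alternative of $\mathrm{ODD}(X)$ gives $X\in\mathcal I_{\mathcal F}$.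

**Step 3: the second alternative gives a continuous map as required.** Let $f$ be as in the second alternative, and suppose $f(N_t)$ is covered by at most $\kappa$ many members of $\mathcal F$. The cover is not the empty union, since $f(N_t)\ne\emptyset$; so $f(N_t)\subseteq\bigcup_{k<\kappa}F_k$ with $F_k\in\mathcal F$. By Lemma 1(b), applied to the closed sets $f^{-1}[F_k]$, there are $k$ and $t'\supseteq t$ with $f(N_{t'})\subseteq F_k$. Pick $x_i\in N_{t'^\frown i}$ for $i<\kappa$. Then $\langle f(x_i)\rangle_i\in H$, so for some $i$ a neighborhood of $f(x_i)$ misses $F_k$, that is, $f(x_i)\notin F_k$, a contradiction. So $f(N_t)\in\mathcal I_{\mathcal F}^+$ for all $t$.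

**Step 4: the Mahlo cardinal.** By the first part, the hypothesis gives $\mathrm{CCP}_\kappa$ for the same class of sets. By Theorem A or Theorem C, $(\ast)$ holds, and the second half of the proof of Theorem A derives from $(\ast)$ that $\kappa^+$ is Mahlo in $L$. $\square$
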